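# Frobenius groups with finitely many orbitals: cyclic point stabilizers and affine groups

## 1. Frobenius groups, ZTF groups, orbitals, and chains of centralizers

Groups act on the left, and a permutation group on $\Omega$ is a group of permutations of $\Omega$, so it acts faithfully. We write $G_\alpha$ for the stabilizer of the point $\alpha$, $C_G(X)$ or $C(X)$ for the centralizer of a subset $X\subseteq G$, and $F^*$ for the multiplicative group of a field $F$. A transitive group is *regular* if its point stabilizers are trivial.

**Definition (Frobenius group).** A Frobenius group is a transitive permutation group that is not regular and in which no non-identity element fixes more than one point. Equivalently, it is transitive, $G_\alpha\ne 1$, and $G_\alpha\cap G_\beta=1$ whenever $\alpha\neq\beta$.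

*Example 1 (affine groups).* Let $F$ be a field and $1\neq A\le F^*$. The group
$$F\rtimes A=\{x\mapsto ax+b : a\in A,\ b\in F\}$$
acts on $F$. Translations make it transitive. A map with $a\neq 1$ fixes exactly the point $b/(1-a)$, and a translation $x\mapsto x+b$ with $b\ne0$ fixes nothing. So this is a Frobenius group. The stabilizer of $0$ is $A$.

*Example 2 (a free group).* Let $G$ be free on $a,b$, acting on the left cosets of $\langle a\rangle$. Let $g\notin\langle a\rangle$ and write $g=a^iha^j$, where $h$ is a non-empty reduced word that begins and ends with $b^{\pm1}$. For $m\ne0$ the word $ha^mh^{-1}$ is reduced and contains $b^{\pm1}$, so $ga^mg^{-1}=a^i(ha^mh^{-1})a^{-i}\notin\langle a\rangle$. Hence $\langle a\rangle\cap g\langle a\rangle g^{-1}=1$ for every $g\notin\langle a\rangle$. So $G$ acts faithfully as a Frobenius group, with infinite cyclic point stabilizers.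

**Definition (ZTF).** A permutation group on an infinite set is ZTF ("Zimmer torsion-free") if each non-identity element has only finitely many cycles.

*Example 3.* Let $\mathbb Z$ act on $\mathbb Z$ by translations. The element $x\mapsto x+n$ with $n\neq0$ has $|n|$ cycles, so this group is ZTF. It is regular, hence not Frobenius. The affine group $\mathbb Q\rtimes\mathbb Q_{>0}$ is Frobenius but not ZTF: the cycles of $x\mapsto x+1$ are the cosets of $\mathbb Z$ in $\mathbb Q$, and there are infinitely many.

**Definition (orbital, finite rank).** Let $G$ be transitive on $\Omega$. An orbital is a $G$-orbit on ordered pairs of distinct points. We say $G$ has finite rank if there are finitely many orbitals.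

Each orbital contains pairs with any prescribed first entry $\alpha$, and $(\alpha,\beta)$, $(\alpha,\beta')$ lie in the same orbital exactly when $\beta,\beta'$ lie in the same $G_\alpha$-orbit. So there are as many orbitals as $G_\alpha$-orbits on $\Omega\setminus\{\alpha\}$.

*Example 4.* In $F\rtimes A$ the orbital of $(\alpha,\beta)$ is determined by the coset $(\beta-\alpha)A$, so the number of orbitals is $[F^*:A]$. For $\mathbb Q\rtimes\mathbb Q_{>0}$ there are two: the pairs with $\alpha<\beta$ and those with $\alpha>\beta$. In Example 2 the rank is infinite: the double cosets $\langle a\rangle b^n\langle a\rangle$, $n=1,2,\dots$, are pairwise distinct, because $a^ib^na^j=b^m$ with $m,n\geq 1$ forces $i=j=0$ and $n=m$. In particular $a$ has infinitely many cycles, and Example 2 is not ZTF.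

**Definition ($\mathfrak M_c$).** A group $G$ satisfies $\mathfrak M_c$ if every descending chain of centralizers $C_G(X_1)\ge C_G(X_2)\ge\cdots$ with $X_i\subseteq G$ becomes constant.

*Example 5.* Every abelian group satisfies $\mathfrak M_c$, since its only centralizer is the whole group. The direct sum of infinitely many copies of $S_3$ does not: if $X_n$ is the sum of the first $n$ copies, then $C(X_n)$ is the sum of the remaining copies, and these subgroups descend strictly.

Call a Frobenius ZTF group with infinite cyclic point stabilizers a *highly implausible Frobenius group*. The paper "Strange Permutation Representations Of Free Groups" asks whether one exists, and leaves this as an open question.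

**Is there a Frobenius group on an infinite set in which every non-identity element has finitely many cycles and the point stabilizers are infinite cyclic?**

The examples show the tension. Example 2 has infinite cyclic stabilizers, but they are too small to have finitely many orbits. In $\mathbb Q\rtimes\mathbb Q_{>0}$ the stabilizers have finitely many orbits, but they are far from cyclic.

**Theorem 1.** There is no Frobenius ZTF group on an infinite set whose point stabilizers are infinite cyclic.

So the answer is no. The same circle of ideas gives a classification.

**Theorem 2.** Let $G$ be a permutation group on an infinite set $\Omega$. The following are equivalent.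

1. $G$ is a Frobenius group of finite rank with abelian point stabilizers, and $G$ satisfies $\mathfrak M_c$.
2. There are an infinite field $F$ and a subgroup $A\le F^*$ of finite index such that $G$ is permutation isomorphic to $F\rtimes A=\{x\mapsto ax+b: a\in A,\ b\in F\}$ acting on $F$.

**Corollary 3.**

(a) No Frobenius group of finite rank on an infinite set with $\mathfrak M_c$ has finitely generated abelian point stabilizers.

(b) No Frobenius group of finite rank on an infinite set with finitely generated abelian point stabilizers has all centralizers of fixed-point-free elements abelian.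

(c) No Frobenius ZTF group on an infinite set has abelian point stabilizers.

The proof of Theorem 1 (Sections 2–4) is self-contained and does not depend on Theorem 2.

## 2. Centralizers, and the case of an odd number of orbitals

One observation about Frobenius groups is used everywhere.
$$\text{If } 1\ne g\in G_\alpha,\ \text{then } C_G(g)\le G_\alpha. \tag{1}$$
Indeed $\alpha$ is the only fixed point of $g$. If $h$ commutes with $g$, then $g(h\alpha)=h(g\alpha)=h\alpha$, so $h\alpha$ is fixed by $g$ and $h\alpha=\alpha$.

Let $G$ be a highly implausible Frobenius group. A generator of $G_\alpha$ has finitely many cycles, so the number $k$ of orbitals is finite. Let us try small $k$.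

Suppose $k=1$, and take $\alpha\ne\beta$. Since $(\alpha,\beta)$ and $(\beta,\alpha)$ lie in the same orbital, some $g$ swaps $\alpha$ and $\beta$. Then $g^2\in G_\alpha\cap G_\beta=1$, so $g$ is an involution. All its cycles have length at most $2$, so on an infinite set it has infinitely many cycles. This contradicts ZTF. The argument shows more: no orbital can contain both $(\alpha,\beta)$ and $(\beta,\alpha)$, so the orbitals come in pairs and $k$ is even. This trick says nothing for $k=2$, and indeed $\mathbb Q\rtimes\mathbb Q_{>0}$ is a torsion-free Frobenius group with two orbitals.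

The next fact is where ZTF has its main effect.

**Lemma 4.** Let $G$ be a Frobenius ZTF group on an infinite set. Then $G$ is torsion-free, and the centralizer of every non-identity element is infinite cyclic.

*Proof.* A non-identity element of finite order has only finite cycles, hence infinitely many of them on an infinite set. So $G$ is torsion-free.

Let $1\ne w\in G$ and $H=C_G(w)$. As $w$ has finitely many cycles on an infinite set, the set of its infinite cycles is finite and non-empty. $H$ permutes this set; let $H_0$ be the kernel of that action, so $|H:H_0|<\infty$. Clearly $w\in H_0$. Let $\Gamma$ be an infinite cycle of $w$, and let $\delta\in\Gamma$, $h\in H_0$. Then $h\delta\in\Gamma$, so $h\delta=w^t\delta$ for some $t$. The element $w^{-t}h$ commutes with $w$ and fixes $\delta$, so it fixes every $w^n\delta$, that is, all of $\Gamma$. It fixes more than one point, so $w^{-t}h=1$ and $h=w^t$. Thus $H_0=\langle w\rangle$.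

Now $\langle w\rangle$ is central in $H=C_G(w)$ and has finite index in $H$. By Schur's theorem (a group whose center has finite index has a finite derived subgroup), $H'$ is finite. As $G$ is torsion-free, $H'=1$. So $H$ is abelian and torsion-free, and it is finitely generated because it contains $\langle w\rangle\cong\mathbb Z$ with finite index. Hence $H\cong\mathbb Z^r$ with a finite-index subgroup $\mathbb Z$, so $r=1$. $\square$

The proof of Lemma 4 made no assumption on the point stabilizers. We shall use that for Corollary 3(c).

## 3. Looking for translations

**A contradiction from an abelian normal subgroup.** In a finite Frobenius group, a classical theorem of Frobenius says that the identity together with the fixed-point-free elements forms a normal subgroup. In $F\rtimes A$ this is the translation group. Suppose our group $G$ had an abelian normal subgroup $V\neq1$ in that role. By Lemma 4, $V$ lies in an infinite cyclic group, so $V\cong\mathbb Z$ and $\operatorname{Aut}(V)$ has order $2$. If $c$ generates $G_\alpha$, then $c^2\ne1$ centralizes $V$, so $V\le G_\alpha$ by (1). This holds for every $\alpha$, so $V=1$, a contradiction.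

The approach stops at the existence of $V$. For infinite Frobenius groups the fixed-point-free elements need not form a subgroup together with $1$. In Example 2 an element has a fixed point exactly when it is conjugate to a power of $a$. Looking at exponent sums in $b$, neither $b$ nor $b^{-1}a$ is such an element, yet their product $b\cdot b^{-1}a=a$ fixes a point. So we must make "translations" out of elements we control, namely elements of stabilizers, and the finiteness of the number of orbitals must enter.

**How $\mathbb Q\rtimes \mathbb Q_{>0}$ produces translations.** For $s\in\mathbb Q_{>0}$ let $s_\alpha$ be the map $x\mapsto\alpha+s(x-\alpha)$, a dilation with center $\alpha$. Compare $s=2$ and $t=3$. We have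
$$2_\alpha\beta-\beta=\beta-\alpha,\qquad 3_\alpha\beta-\beta=2(\beta-\alpha).$$
Both differences have the same sign, so $(\beta,2_\alpha\beta)$ and $(\beta,3_\alpha\beta)$ lie in one orbital. The element of $G_\beta$ that carries $3_\alpha\beta$ to $2_\alpha\beta$ is the dilation $p_\beta$ with $p=\frac12$. Put $y=\frac34$. Then
$$2_\alpha\, y_\beta=p_\beta\,3_\alpha .$$
To check it, translate so that $\beta=0$. The left side is $x\mapsto 2\cdot\frac34x-\alpha=\frac32x-\alpha$, and the right side is $x\mapsto\frac12(3x-2\alpha)=\frac32x-\alpha$.

So pigeonholing on orbitals gives a relation between a stabilizer at $\alpha$ and one at $\beta$. The relation alone cannot produce a contradiction, since it holds here, in a perfectly good group. What helps is to use two centers $\beta_1\neq\beta_2$ with the same $\alpha$ and to *cancel* $3_\alpha$. Put $w=y_{\beta_1}y_{\beta_2}^{-1}$ and $w'=p_{\beta_1}p_{\beta_2}^{-1}$. From the relation,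
$$2_\alpha\, w\,2_\alpha^{-1}=(2_\alpha y_{\beta_1})(2_\alpha y_{\beta_2})^{-1}=(p_{\beta_1}3_\alpha)(p_{\beta_2}3_\alpha)^{-1}=w'.$$
The right side does not involve $\alpha$. So $2_\alpha^{-1}2_{\alpha'}$ commutes with $w$ for all $\alpha,\alpha'$ different from $\beta_1,\beta_2$. And indeed $w$ is the translation by $(1-y)(\beta_1-\beta_2)=\frac14(\beta_1-\beta_2)$, and $2_\alpha^{-1}2_{\alpha'}$ is the translation by $(1-\frac12)(\alpha-\alpha')$.

The computation uses only products of stabilizer elements, so it can be imitated in a group that we do not know to be affine. That is the plan: the centralizer of $w$ will play the role of the translation group. By Lemma 4 it is infinite cyclic, and we finish as in the argument with $V$, with $c_\alpha^n$ normalizing this centralizer for one suitable $n\ne0$.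

## 4. Proof of Theorem 1

Suppose $G$ is a Frobenius ZTF group on the infinite set $\Omega$ with infinite cyclic point stabilizers.

**Notation.** We need one generator for each stabilizer, chosen compatibly with conjugation. Fix $\alpha_0$ and a generator $c$ of $G_{\alpha_0}$, and put $c_{g\alpha_0}=gcg^{-1}$. If $g\alpha_0=g'\alpha_0$, then $g'=ga$ with $a\in G_{\alpha_0}$, and $g'cg'^{-1}=gaca^{-1}g^{-1}=gcg^{-1}$ because $G_{\alpha_0}$ is abelian. So $c_\alpha$ is well defined, and
$$G_\alpha=\langle c_\alpha\rangle,\qquad c_{g\alpha}=g\,c_\alpha\, g^{-1}\quad\text{for all } g\in G,\ \alpha\in\Omega. \tag{2}$$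
The number $k$ of orbitals is finite, since $c$ has finitely many cycles.

**Step 1: two exponents that no orbital can distinguish.** This is the pigeonhole step. Let $m\ge1$ and $\alpha\ne\beta$. Since $c_\alpha^m\ne1$ fixes only $\alpha$, we have $c_\alpha^m\beta\ne\beta$, so $(\beta,c_\alpha^m\beta)$ lies in some orbital. That orbital depends only on $m$ and on the orbital of $(\alpha,\beta)$, because $g(\beta,c_\alpha^m\beta)=(g\beta,c_{g\alpha}^m g\beta)$ by (2). So each $m\ge1$ determines a function from the set of orbitals to itself, and there are at most $k^k$ such functions. Hence there are $M\ne N$ in $\{1,2,\dots\}$ such that for all $\alpha\neq\beta$ the pairs $(\beta,c_\alpha^M\beta)$ and $(\beta,c_\alpha^N\beta)$ lie in the same orbital.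

**Step 2: the relation between two stabilizers.** We turn Step 1 into an equation. The claim is that for all $\alpha\ne\beta$ there are integers $P,Q$, depending only on the orbital of $(\alpha,\beta)$, with
$$c_\alpha^{M}c_\beta^{Q}=c_\beta^{P}c_\alpha^{N},\qquad Q\ne0. \tag{3}$$
By Step 1 some $g\in G$ satisfies $g\beta=\beta$ and $gc_\alpha^N\beta=c_\alpha^M\beta$. As $g\in G_\beta$, we have $g=c_\beta^P$ for some $P$. The element $c_\alpha^{-M}c_\beta^Pc_\alpha^N$ sends $\beta$ to $c_\alpha^{-M}c_\alpha^M\beta=\beta$, so it equals $c_\beta^Q$ for some $Q$. This is the equation in (3). Conjugating it by $h\in G$ replaces $(\alpha,\beta)$ by $(h\alpha,h\beta)$, by (2), and leaves $P,Q$ unchanged, so one choice of $P,Q$ serves the whole orbital. If $Q=0$, then $c_\alpha^{M-N}=c_\beta^P\in G_\alpha\cap G_\beta=1$, which is impossible because $M\ne N$ and $c_\alpha$ has infinite order.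

**Step 3: one element conjugated to the same place by many $c_\alpha^M$.** Here we cancel $c_\alpha^N$ using two centers. Fix $\beta_1\ne\beta_2$. The infinite set $\Omega\setminus\{\beta_1,\beta_2\}$ is divided into at most $k^2$ classes according to the orbitals of $(\alpha,\beta_1)$ and $(\alpha,\beta_2)$. Let $Y$ be an infinite class. Let $(P_1,Q_1)$ and $(P_2,Q_2)$ be the integers of (3) for the orbitals of $(\alpha,\beta_1)$ and $(\alpha,\beta_2)$; they are the same for all $\alpha\in Y$. Put
$$w=c_{\beta_1}^{Q_1}c_{\beta_2}^{-Q_2},\qquad w'=c_{\beta_1}^{P_1}c_{\beta_2}^{-P_2}.$$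
For every $\alpha\in Y$, by (3),
$$c_\alpha^Mwc_\alpha^{-M}=(c_\alpha^Mc_{\beta_1}^{Q_1})(c_\alpha^Mc_{\beta_2}^{Q_2})^{-1}=(c_{\beta_1}^{P_1}c_\alpha^N)(c_{\beta_2}^{P_2}c_\alpha^{N})^{-1}=w'. \tag{4}$$
Also $w\ne1$: otherwise $c_{\beta_1}^{Q_1}=c_{\beta_2}^{Q_2}\in G_{\beta_1}\cap G_{\beta_2}=1$, against $Q_1\ne0$. The right side of (4) is the same for all $\alpha\in Y$. So for $\alpha,\alpha'\in Y$ we have $c_\alpha^Mwc_\alpha^{-M}=c_{\alpha'}^Mwc_{\alpha'}^{-M}$, that is,
$$c_\alpha^{-M}c_{\alpha'}^M\in C_G(w)\qquad(\alpha,\alpha'\in Y). \tag{5}$$

**Step 4: a power of $c_\alpha$ normalizes $C_G(w)$.** This yields the contradiction. Put $Z=C_G(w)$, infinite cyclic by Lemma 4, and fix $\alpha\in Y$. Since $Y\setminus\{\alpha\}$ is infinite and $G_\alpha$ has finitely many orbits, there are distinct $\alpha',\alpha''\in Y\setminus\{\alpha\}$ in the same $G_\alpha$-orbit, say $\alpha''=c_\alpha^n\alpha'$ with $n\ne0$. Put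
$$d'=c_\alpha^{-M}c_{\alpha'}^M,\qquad d''=c_\alpha^{-M}c_{\alpha''}^M.$$
By (2), $c_{\alpha''}^M=c_\alpha^nc_{\alpha'}^Mc_\alpha^{-n}$, so $d''=c_\alpha^nd'c_\alpha^{-n}$. By (5), both lie in $Z$. Both are non-trivial: $d'=1$ would give $c_{\alpha'}^M=c_\alpha^M\in G_\alpha\cap G_{\alpha'}=1$, and $d''$ is conjugate to $d'$.

We claim $C_G(d')=Z$. Since $Z$ is abelian and contains $d'$, we have $Z\le C_G(d')$. Conversely $C_G(d')$ is abelian by Lemma 4, and it contains $w$ because $d'\in C_G(w)$; so $C_G(d')\le C_G(w)=Z$. In the same way $C_G(d'')=Z$. Hence
$$c_\alpha^nZc_\alpha^{-n}=c_\alpha^n\,C_G(d')\,c_\alpha^{-n}=C_G(d'')=Z.$$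
As $\operatorname{Aut}(Z)$ has order $2$, the element $c_\alpha^{2n}\ne1$ centralizes $Z$, and in particular commutes with $d'$. By (1), $d'\in G_\alpha$. Then $c_{\alpha'}^M=c_\alpha^Md'\in G_\alpha\cap G_{\alpha'}=1$, which contradicts $M\ne0$. This proves Theorem 1. $\blacksquare$

## 5. Corollary 3, and the hypotheses of the classification

We deduce Corollary 3 from Theorems 1 and 2; Theorem 2 is proved in Sections 6–10.

**(a)** By Theorem 2 such a group would be some $F\rtimes A$ with $F$ an infinite field, $[F^*:A]<\infty$ and $A$ finitely generated. Then $F^*$ would be finitely generated, and so would all its subgroups, since it is abelian. We check that this is impossible.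

* If $\operatorname{char}F=0$, then $F^*\ge\mathbb Q^*$, in which the infinitely many primes are multiplicatively independent.
* If $\operatorname{char}F=p$ and $F$ contains an element $t$ transcendental over $\mathbb F_p$, then $F^*\ge\mathbb F_p(t)^*$, in which the infinitely many monic irreducible polynomials are multiplicatively independent.
* If $F$ is algebraic over $\mathbb F_p$, then every element of $F^*$ lies in a finite field, so $F^*$ is a torsion group. A finitely generated torsion abelian group is finite, but $F^*$ is infinite.

**(b)** Suppose $G$ is such a group with all centralizers of fixed-point-free elements abelian. If $x\ne1$ has a fixed point $\alpha$, then $C(x)\le G_\alpha$ is abelian by (1). So the centralizer of every non-identity element is abelian. We show that $\mathfrak M_c$ follows. Let $x,y\ne1$ and $1\ne z\in C(x)\cap C(y)$. Since $C(x)$ is abelian and contains $z$, we have $C(x)\le C(z)$; since $C(z)$ is abelian and contains $x$, we have $C(z)\le C(x)$. So $C(x)=C(z)$, and likewise $C(y)=C(z)$. Thus $C(x)$ and $C(y)$ are equal or intersect trivially. The centralizer of a set is an intersection of such subgroups, so it is $G$, some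 $C(x)$ with $x\ne1$, or $1$. If $C(y)\le C(x)$ with $x,y\neq1$, then $y$ lies in both and they are equal. So no strictly descending chain of centralizers has more than three terms, and $\mathfrak M_c$ holds. Now (a) applies.

**(c)** Let $G$ be a Frobenius ZTF group on an infinite set with $G_\alpha$ abelian. Choose $1\ne g\in G_\alpha$. Then $G_\alpha\le C_G(g)$, which is infinite cyclic by Lemma 4. So $G_\alpha$ is a non-trivial subgroup of an infinite cyclic group, hence infinite cyclic, and Theorem 1 applies. $\blacksquare$

*Remarks on the hypotheses.* Finite rank cannot be dropped in (b): the free group of Example 2 is Frobenius with infinite cyclic stabilizers, and in a free group centralizers of non-identity elements are cyclic. Since those centralizers are abelian, the argument in (b) also gives $\mathfrak M_c$, so finite rank cannot be dropped in (a). Finite generation of the stabilizer cannot be dropped either, as $\mathbb Q\rtimes\mathbb Q_{>0}$ shows: it has $\mathfrak M_c$ by Section 6, and the centralizer of a non-identity translation is the translation group. Whether $\mathfrak M_c$ can be omitted from Theorem 2 is not decided here.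

## 6. Affine groups satisfy condition 1 of Theorem 2

This is the implication $2\Rightarrow1$. Let $G=F\rtimes A$ with $F$ infinite and $[F^*:A]<\infty$. Then $A$ is infinite, so $A\neq 1$ and $G$ is Frobenius by Example 1. The stabilizer of $0$ is $A$, which is abelian. By Example 4 there are $[F^*:A]<\infty$ orbitals.

For $\mathfrak M_c$, send $x\mapsto ax+b$ to the matrix $\begin{pmatrix}a&b\\0&1\end{pmatrix}$; this embeds $G$ in $GL_2(F)$. For $X\subseteq G$ let $L(X)$ be the set of matrices in $M_2(F)$ that commute with all elements of $X$. It is a linear subspace, and $C_G(X)=G\cap L(X)$. Given a descending chain $C_G(X_1)\ge C_G(X_2)\ge\cdots$, the subspaces $L(X_1)\cap\dots\cap L(X_i)$ descend in a space of dimension $4$, so they become constant. Their intersections with $G$ are $C_G(X_1)\cap\dots\cap C_G(X_i)=C_G(X_i)$, so the chain becomes constant as well.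

## 7. An abelian normal subgroup forces the affine structure

The next lemma is where the field comes from. It reduces the implication $1\Rightarrow2$ to finding an abelian normal subgroup.

**Lemma 5.** Let $G$ be a Frobenius group of finite rank on the infinite set $\Omega$, with $A=G_\alpha$ abelian. Suppose $G$ has an abelian normal subgroup $V\ne1$. Then there is an infinite field $F$ such that $A$ embeds in $F^*$ as a subgroup of finite index and $G$ is permutation isomorphic to $F\rtimes A$ on $F$, with $V$ corresponding to the group of translations.

*Proof.* First, $A$ is infinite, since $\Omega$ is infinite and $A$ has finitely many orbits on it.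

**$V$ is semiregular** (no non-identity element of $V$ fixes a point). If $1\ne v\in V\cap G_\gamma$, then $V\le C(v)\le G_\gamma$ by (1). By normality $V=gVg^{-1}\le G_{g\gamma}$ for all $g$, so by transitivity $V$ fixes every point and $V=1$, a contradiction.

**$A$ acts on $V\setminus\{1\}$ by conjugation, freely and with finitely many orbits.** If $1\ne a\in A$ commutes with $v\in V$, then $v\in G_\alpha$ by (1), so $v\in V\cap G_\alpha=1$. This is freeness. The map $v\mapsto v\alpha$ is injective by semiregularity, sends $V\setminus\{1\}$ into $\Omega\setminus\{\alpha\}$, and satisfies $(ava^{-1})\alpha=a(v\alpha)$. So distinct $A$-orbits on $V\setminus\{1\}$ go to distinct $A$-orbits on $\Omega\setminus\{\alpha\}$, and there are finitely many of those.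

**The field.** Write $V$ additively, and let $R\subseteq\operatorname{End}V$ be the subring generated by the image of $A$; it is commutative because $A$ is. An $R$-submodule of $V$ is a union of $\{0\}$ and some $A$-orbits, so there are finitely many submodules. Let $K$ be a minimal non-zero one. It is a simple module over a commutative ring, so $K\cong R/\mathfrak m$ for a maximal ideal $\mathfrak m$, which is the annihilator of $K$. Put $F=R/\mathfrak m$, a field; $K$ is a one-dimensional $F$-space. The map $A\to F^*$ is injective, because an element $a$ acting trivially on $K$ fixes a non-zero vector, so $a=1$ by freeness. Fixing $0\ne\kappa_0\in K$, the bijection $f\mapsto f\kappa_0$ from $F^*$ to $K\setminus\{0\}$ matches cosets of $A$ with $A$-orbits, so $[F^*:A]<\infty$. Since $A$ is infinite, $F$ and $K$ are infinite. For $1\ne a\in A$ the element $a-1$ of $F$ is non-zero, so $a-1$ acts bijectively on $K$.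

**$K=V$.** Suppose $v\in V\setminus K$. We show that no $1\ne a\in A$ stabilizes the coset $v+K$. If $a$ does, then $(a-1)v\in K$, so there is $\kappa\in K$ with $(a-1)\kappa=(a-1)v$. Then $v-\kappa$ is fixed by $a$ and is non-zero, against freeness. Now if $a(v+\kappa_1)=v+\kappa_2$ with $\kappa_1,\kappa_2\in K$, then $a$ stabilizes $v+K$, so $a=1$. Hence the infinitely many elements of $v+K$ lie in distinct $A$-orbits, contradicting the finiteness of the number of orbits. So $K=V$, and in particular $K$ is normal in $G$.

**$K$ is transitive on $\Omega$.** Suppose $\beta\notin K\alpha$. We show that no $1\ne a\in A$ stabilizes the set $K\beta$. If $a$ does, write $a\beta=x\beta$ with $x\in K$. Since $a-1$ is bijective on $K$, there is $\kappa\in K$ with $(a\kappa a^{-1})\kappa^{-1}=x^{-1}$, in multiplicative notation. Then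
$$a\kappa\beta=(a\kappa a^{-1})\,a\beta=(a\kappa a^{-1})x\beta=\kappa\beta .$$
So $a$ fixes $\kappa\beta$, which differs from $\alpha$ because $\beta\notin K\alpha$. This contradicts the Frobenius property. Now if $a\kappa_1\beta=\kappa_2\beta$ with $\kappa_1,\kappa_2\in K$, then by normality of $K$, $aK\beta=aK\kappa_1\beta=Ka\kappa_1\beta=K\kappa_2\beta=K\beta$, so $a=1$. Hence the points of $K\beta$, infinitely many by semiregularity, lie in distinct $A$-orbits, a contradiction.

**Conclusion.** $K=V$ is regular, so $G=KA$ with $K\cap A=1$. Identify $\Omega$ with $K\cong F$ by $v\alpha\leftrightarrow v$. Then $K$ acts by translations. An element $a\in A$ acts by $a(v\alpha)=(ava^{-1})\alpha$, that is, as multiplication by $a\in F^*$. So $G$ becomes $F\rtimes A$. $\square$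

## 8. The relations again, for abelian stabilizers

Now let $G$ be as in condition 1 of Theorem 2. The aim is to produce an abelian normal subgroup. We first repeat Steps 1–3 of Section 4, with elements of the abelian stabilizer in place of powers of $c$.

Let $A=G_{\alpha_0}$. It is infinite, as in Lemma 5. For $s\in A$ put $s_{g\alpha_0}=gsg^{-1}$. This is well defined because $A$ is abelian, $s\mapsto s_\gamma$ is an isomorphism from $A$ to $G_\gamma$, and $s_{h\gamma}=hs_\gamma h^{-1}$ for $h\in G$. If $s\ne1$, then
$$s_\gamma=s_{\gamma'}\ \text{ implies }\ \gamma=\gamma', \tag{6}$$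
since $G_\gamma\cap G_{\gamma'}=1$ for $\gamma\ne\gamma'$. Let $k$ be the number of orbitals. Note that $Z(G)=1$: a central element commutes with a non-identity element of each $G_\alpha$, so it fixes every $\alpha$ by (1).

**Choosing $s$ and $T$.** We need infinitely many elements with the same effect on orbitals. For $s\in A\setminus\{1\}$ the orbital of $(\beta,s_\alpha\beta)$ depends only on $s$ and the orbital of $(\alpha,\beta)$, so $s$ determines one of at most $k^k$ functions. As $A$ is infinite, some infinite set $\Theta\subseteq A\setminus\{1\}$ has a common function. Fix $s\in\Theta$ and put $T=\Theta\setminus\{s\}$.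

**The relation.** For each $t\in T$ and each orbital $i$ we claim that there are $y_i(t),p_i(t)\in A$ with
$$s_\alpha\,y_i(t)_\beta=p_i(t)_\beta\,t_\alpha\quad\text{for all }(\alpha,\beta)\in i,\qquad y_i(t)\ne1. \tag{7}$$
Let $(\alpha,\beta)\in i$. As $(\beta,t_\alpha\beta)$ and $(\beta,s_\alpha\beta)$ lie in one orbital, there is $p\in A$ with $p_\beta t_\alpha\beta=s_\alpha\beta$. Then $s_\alpha^{-1}p_\beta t_\alpha$ fixes $\beta$, so it equals $y_\beta$ for some $y\in A$, and $s_\alpha y_\beta=p_\beta t_\alpha$. Conjugation by $G$ shows that the same $y,p$ work on all of $i$. If $y=1$, then $p_\beta=s_\alpha t_\alpha^{-1}\in G_\alpha\cap G_\beta=1$, so $s=t$, a contradiction.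

**$t\mapsto y_i(t)$ is injective.** If $y_i(t)=y_i(t')$, then (7) gives $p_i(t)_\beta t_\alpha=p_i(t')_\beta t'_\alpha$. So $t'_\alpha t_\alpha^{-1}\in G_\alpha\cap G_\beta=1$ and $t=t'$.

**Cancelling $t_\alpha$.** For $\beta_1\ne\beta_2$ and orbitals $i,j$ let
$$Y_{ij}=\{\alpha:(\alpha,\beta_1)\in i,\ (\alpha,\beta_2)\in j\}.$$
Exactly as for (4), for all $\alpha\in Y_{ij}$ and $t\in T$,
$$s_\alpha w_ts_\alpha^{-1}=w_t',\qquad w_t=y_i(t)_{\beta_1}y_j(t)_{\beta_2}^{-1},\quad w_t'=p_i(t)_{\beta_1}p_j(t)_{\beta_2}^{-1}, \tag{8}$$
because $(s_\alpha y_i(t)_{\beta_1})(s_\alpha y_j(t)_{\beta_2})^{-1}=(p_i(t)_{\beta_1}t_\alpha)(p_j(t)_{\beta_2}t_\alpha)^{-1}$.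

**For fixed $i,j$ the elements $w_t$ are pairwise distinct.** If $w_t=w_{t'}$, then $(y_i(t')^{-1}y_i(t))_{\beta_1}=(y_j(t')^{-1}y_j(t))_{\beta_2}$. This lies in $G_{\beta_1}\cap G_{\beta_2}=1$, so $y_i(t)=y_i(t')$ and $t=t'$.

**What is missing.** By (8), $s_\alpha^{-1}s_{\alpha'}$ commutes with every $w_t$ for $\alpha,\alpha'\in Y_{ij}$. In Section 4 one infinite class was enough, since centralizers were cyclic and $\operatorname{Aut}(\mathbb Z)$ is finite. Here centralizers may be large, and nothing makes the set $Y_{ij}$ invariant under a useful subgroup of $G$, so the group generated by these $s_\alpha^{-1}s_{\alpha'}$ has no reason to be normal in anything. We want to enlarge $Y_{ij}$ to a block of $G$ on which (8) still holds. The set of $\gamma$ with $s_\gamma w_ts_\gamma^{-1}=w_t'$ is described by a coset of a centralizer, and $\mathfrak M_c$ is a chain condition on centralizers. So we make such sets closed sets of a Noetherian topology and take irreducible components.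

## 9. A Noetherian topology on $\Omega$

We recall the textbook facts. A topological space is *Noetherian* if every descending chain of closed sets becomes constant. A non-empty subset is *irreducible* if it is not the union of two proper relatively closed subsets; so if it lies in a finite union of closed sets, it lies in one of them. A Noetherian space is the union of its irreducible components, that is, of its maximal irreducible subsets; these are closed, finite in number, and none contains another. For example, an infinite set with the cofinite topology is Noetherian and irreducible.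

With $s$ as in Section 8, let $\mathcal B$ consist of $\emptyset$ and all sets
$$\{\gamma\in\Omega: s_\gamma\in gC_G(X)\},\qquad g\in G,\ X\subseteq G .$$

*Example 6.* Let $G=F\rtimes A$ as in Theorem 2. A non-identity translation has the translation group $K$ as its centralizer, and a non-identity element fixing $\beta$ has $G_\beta$. So all centralizers of sets are $G$, $K$, some $G_\beta$, or $1$. All the maps $s_\gamma$, $x\mapsto\gamma+s(x-\gamma)$, have linear part $s$, so a coset of $K$ gives $\emptyset$ or $F$. A coset $gG_\beta$ gives $\{\gamma:\gamma+s(\beta-\gamma)=g\beta\}$, one point since $s\ne1$. A coset of $1$ gives at most one point by (6). So the topology below is the cofinite topology on $F$.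

**$\mathcal B$ is closed under finite intersections and contains $\Omega$.** For $\Omega$ take $X=\emptyset$. The intersection $gC(X)\cap g'C(X')$ is either empty or a coset of $C(X)\cap C(X')=C(X\cup X')$.

**$\mathcal B$ has the descending chain condition.** Let $B_1\supseteq B_2\supseteq\cdots$ be in $\mathcal B$. If some $B_m$ is empty, the chain is eventually constant. Otherwise let $B_m$ be given by the coset $g_mC(X_m)$. The intersection of the first $m$ of these cosets is non-empty, since it contains $s_\gamma$ for $\gamma\in B_m$. So it is a coset of $C(X_1\cup\dots\cup X_m)$, and the set it defines is $B_1\cap\dots\cap B_m=B_m$. By $\mathfrak M_c$ the groups $C(X_1\cup\dots\cup X_m)$ become constant, and nested cosets of one subgroup are equal. So $B_m$ becomes constant.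

**Finite unions of members of $\mathcal B$ have the descending chain condition.** Suppose not. Then $\Omega\in\mathcal B$ contains a non-stabilizing descending chain of finite unions. By the chain condition on $\mathcal B$ there is a minimal $B\in\mathcal B$ that contains such a chain $C_1\supseteq C_2\supseteq\cdots$. Some $C_m\ne B$. Write $C_m=B_1\cup\dots\cup B_r$ with $B_l\in\mathcal B$; then $B_l\subsetneq B$. For each $l$ the sets $C_n\cap B_l$ with $n\ge m$ are finite unions of members of $\mathcal B$, they descend, and they lie in $B_l$; by minimality of $B$ they become constant. Hence so does $C_n=\bigcup_l(C_n\cap B_l)$, a contradiction.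

**The topology.** Let the closed sets be the finite unions of members of $\mathcal B$. They include $\emptyset$ and $\Omega$ and are closed under finite unions and finite intersections. They are closed under arbitrary intersections too: by the chain condition some finite subintersection is minimal, and it equals the whole intersection. So we have a Noetherian topology.

**$G$ acts by homeomorphisms.** Since $s_{h^{-1}\gamma}=h^{-1}s_\gamma h$,
$$h\{\gamma:s_\gamma\in gC(X)\}=\{\gamma: h^{-1}s_\gamma h\in gC(X)\}=\{\gamma:s_\gamma\in hgh^{-1}\,C(hXh^{-1})\}.$$

**Points are closed.** Take $X=G$, so $C_G(G)=Z(G)=1$, and $g=s_{\gamma_0}$. The resulting set is $\{\gamma:s_\gamma=s_{\gamma_0}\}=\{\gamma_0\}$ by (6).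

**The components are blocks.** Let $\Omega_1,\dots,\Omega_n$ be the irreducible components; $G$ permutes them. We show that they are disjoint. The set of points lying in at least two components is $G$-invariant, so it is $\emptyset$ or $\Omega$. If it is $\Omega$, then $\Omega_1=\bigcup_{j\ne1}(\Omega_1\cap\Omega_j)$, and irreducibility gives $\Omega_1\subseteq\Omega_j$ for some $j\ne1$, a contradiction. So the components partition $\Omega$. Since $G$ is transitive on $\Omega$, it permutes them transitively; so they all have the same cardinality and are infinite.

**The stabilizer of a component.** Let $H_l$ be the setwise stabilizer of $\Omega_l$. It has index $n$ in $G$. If $\gamma\in\Omega_l$ and $g\gamma\in\Omega_l$, then $g\Omega_l$ meets $\Omega_l$, so $g\in H_l$. Consequently $G_\gamma\le H_l$ for $\gamma\in\Omega_l$, and $H_l$ is transitive on $\Omega_l$. The action of $H_l$ on $\Omega_l$ is faithful, because a non-identity element fixes at most one point. Its point stabilizers are the groups $G_\gamma$: non-trivial, abelian, with finitely many orbits, and with $G_\gamma\cap G_{\gamma'}=1$ for $\gamma\ne\gamma'$. So $H_l$ acts on the infinite set $\Omega_l$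 as a Frobenius group of finite rank with abelian point stabilizers.

## 10. An abelian normal subgroup, first in $H_1$, then in $G$

**Many elements commute with all $s_\gamma^{-1}s_{\gamma'}$, $\gamma,\gamma'\in\Omega_1$.** Put
$$D=\langle s_\gamma^{-1}s_{\gamma'}:\gamma,\gamma'\in\Omega_1\rangle,\qquad E=C_G(D).$$
Since $s_\gamma\in G_\gamma\le H_1$ for $\gamma\in\Omega_1$, we have $D\le H_1$. Since $hs_\gamma h^{-1}=s_{h\gamma}$, $D$ is normal in $H_1$, and hence $H_1$ normalizes $E$. We claim that $E$ is infinite.

Take any $\beta_1\ne\beta_2$ in $\Omega$ and the sets $Y_{ij}$ of Section 8. Then $\Omega_1$ is the union of the closed set $\Omega_1\cap\{\beta_1,\beta_2\}$ and the closures of the finitely many sets $Y_{ij}\cap\Omega_1$; these closures lie in $\Omega_1$, which is closed. By irreducibility $\Omega_1$ equals one of these closed sets. It is not the first, since $\Omega_1$ is infinite. So for some $i,j$ the set $Y_{ij}\cap\Omega_1$ is dense in $\Omega_1$. Fix these $i,j$.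

Let $t\in T$. The set $\{\gamma:s_\gamma w_ts_\gamma^{-1}=w_t'\}$ contains $Y_{ij}$ by (8). If $\gamma_0$ is one of its points, then it equals $\{\gamma:s_\gamma\in s_{\gamma_0}C(w_t)\}$, because $s_\gamma w_ts_\gamma^{-1}=s_{\gamma_0}w_ts_{\gamma_0}^{-1}$ exactly when $s_{\gamma_0}^{-1}s_\gamma\in C(w_t)$. So it is closed, and it contains the closure $\Omega_1$ of $Y_{ij}\cap\Omega_1$. Hence $s_\gamma^{-1}s_{\gamma'}$ commutes with $w_t$ for all $\gamma,\gamma'\in\Omega_1$, that is, $w_t\in E$. The $w_t$ $(t\in T)$ are pairwise distinct and $T$ is infinite, so $E$ is infinite.

**An abelian normal subgroup of $H_1$.** Put $E_1=E\cap H_1$. It has finite index in $E$, so it is infinite, and it is normal in $H_1$. Let $V=E_1\cap D$. It is normal in $H_1$, and it is abelian because $E$ centralizes $D$. We must show $V\ne1$. Suppose $V=1$, and let $e\in E_1$, $\gamma\in\Omega_1$. The element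
$$s_\gamma^{-1}es_\gamma e^{-1}=s_\gamma^{-1}s_{e\gamma}$$
lies in $E_1$, as the left side shows, because $s_\gamma\in H_1$ normalizes $E_1$. It lies in $D$, as the right side shows, because $e\gamma\in\Omega_1$. So it is trivial, and $e\gamma=\gamma$ by (6). Thus $e$ fixes $\Omega_1$ pointwise and $e=1$, contradicting $E_1\ne1$. So $V\ne1$, and by Lemma 5 the group $H_1$ on $\Omega_1$ is an affine group as in condition 2.

**From $H_1$ to $G$.** It remains to pass from the block to the whole set. Choosing $g$ with $g\Omega_1=\Omega_l$, we have $H_l=gH_1g^{-1}$, so every $H_l$ on $\Omega_l$ is an affine group as in condition 2. Let $K_l$ be its translation group, that is, the identity together with the elements of $H_l$ that have no fixed point in $\Omega_l$. This description shows that $gK_lg^{-1}=K_{l'}$ whenever $g\Omega_l=\Omega_{l'}$. In an affine group $x\mapsto ax+b$ commutes with $x\mapsto x+v$, $v\ne0$, exactly when $av=v$, that is, $a=1$. Hence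
$$C_{H_l}(x)=K_l\quad\text{for } 1\ne x\in K_l. \tag{9}$$
Let $G_0=\bigcap_lH_l$. It is the kernel of the action of $G$ on the $n$ components, so it is normal of finite index in $G$. Put $K_l'=K_l\cap G_0$. It has finite index in the infinite group $K_l$, so it is infinite; it is abelian; and it is normal in $G_0$, since $K_l$ is normal in $H_l\ge G_0$.

We claim that all $K'_l$ coincide. Let $l\ne m$, and note $K'_m\le G_0\le H_l$. Suppose first that $K_l'\cap K_m'=1$. Both are normal in $G_0$, so $[K_l',K_m']\le K_l'\cap K_m'=1$. Then $K_m'\le C_{H_l}(K_l')= K_l$ by (9), so $K_m'\le K_l\cap G_0=K_l'$. This contradicts $K_l'\cap K_m'=1$ and $K_m'\ne1$. So there is $1\ne x\in K_l'\cap K_m'$. Since $K_m'$ is abelian, $K_m'\le C_{H_l}(x)=K_l$ by (9), so $K_m'\le K_l'$. By symmetry $K_l'=K_m'$.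

Since $gK_l'g^{-1}=K_{l'}'$ when $g\Omega_l=\Omega_{l'}$, the common value of the $K_l'$ is normal in $G$. It is abelian and non-trivial. Lemma 5, applied to $G$ on $\Omega$, gives condition 2. This completes the proof of Theorem 2. $\blacksquare$
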